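# Geodesic triangulations of a polygon with one reflex vertex

## 1. Straight triangulations of a convex polygon

Fix a polygon $\Omega\subset\mathbb R^2$, meaning the closed disk bounded by a simple closed polygonal curve, and a finite triangulation $T$ of it. The vertices of $T$ include the vertices of $\Omega$, the boundary vertices of $T$ lie on $\partial\Omega$ (some may lie in the relative interior of a side), and there may be interior vertices. Hold the boundary still and move the interior vertices, insisting that all edges stay straight and that no triangle collapses or overlaps another. What does the space of all such pictures look like?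

**Definition (geodesic triangulation).** A geodesic triangulation of $\Omega$ with combinatorial type $T$ is an embedding of $T$ into $\Omega$ that fixes every boundary vertex, maps every edge to a straight segment, and maps every triangle to a nondegenerate Euclidean triangle, the images of the triangles tiling $\Omega$. The space of all of them is $X(\Omega,T)$, or $X$.

Write $V=V_I\sqcup V_B$ for the interior and boundary vertices, $P_b$ for the fixed position of $b\in V_B$, and $i\sim j$ for adjacency in $T$. A geodesic triangulation is determined by the positions of its interior vertices, so $X\subset(\mathbb R^2)^{V_I}$. For any $x=(x_i)_{i\in V_I}\in(\mathbb R^2)^{V_I}$ put $x_b=P_b$ for $b\in V_B$ and extend affinely over simplices to $x:|T|\to\mathbb R^2$. Orient $T$ so that $\partial T\to\partial\Omega$ runs counterclockwise, and let $A_t(x)$ be the signed area of the image of the triangle $t$. In Section 6 we prove the criterion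
$$x\in X\iff A_t(x)>0\text{ for every triangle }t,$$
which we use freely in examples.

**Definition (dividing edge).** A dividing edge of $T$ is an edge not contained in $\partial\Omega$ with both endpoints on $\partial\Omega$.

Dividing edges can make $X$ empty. Let $\Omega$ be a triangle $ABC$ with one extra boundary vertex $M$ on the side $AB$, and let $T$ have the two triangles $AMB$ and $ABC$, glued along a dividing edge from $A$ to $B$. In a straight picture $AMB$ is degenerate, so $X=\emptyset$. We always assume that there are no dividing edges.

**One interior vertex.** Suppose $V_I=\{z\}$ and there are no dividing edges. Every triangle of $T$ then contains $z$ (Lemma 4(i) below), so $T$ is the cone from $z$ over $\partial T$, and $A_t>0$ says that $z$ lies strictly to the left of a boundary edge. Thus $X$ is an intersection of open half-planes. If $\Omega$ is convex, $X$ is the interior of $\Omega$. It is convex, hence contractible.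

**Three interior vertices.** One cannot hope that $X$ is always convex, even if $\Omega$ is a triangle. Take $A=(-20,-20)$, $B=(20,0)$, $C=(0,20)$, interior vertices $p,q,r$, and the positively oriented triangles $ABp,\ BCq,\ CAr,\ pBq,\ qCr,\ rAp,\ pqr$. There are no dividing edges. Consider two configurations:
$$p=(3,0),\ q=(-2,1),\ r=(-3,1)\qquad\text{and}\qquad p=(0,-2),\ q=(0,-1),\ r=(-1,4).$$
Twice the signed areas, in the listed order, are $340,420,260,17,19,143,1$ for the first and $320,420,280,20,21,138,1$ for the second. (Each list sums to $1200$, twice the area of $\Omega$.) So both lie in $X$. Their midpoint has $p=(\frac32,-1)$, $q=(-1,0)$, $r=(-2,\frac52)$, and twice the signed area of $pqr$ is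
$$\det\begin{pmatrix}-\frac52&-1\\1&\frac52\end{pmatrix}=-\tfrac{25}{4}+1<0 .$$
So $X$ is not convex in the coordinates $x$. We look for other parameters in which straight lines do stay inside.

**Averages as coordinates.** Give each ordered pair $(i,j)$ with $i\in V_I$, $j\in V$, $i\sim j$ a weight $\varphi_{ij}>0$, and let $W$ be the set of all such $\varphi$. Ask each interior vertex to be the weighted average of its neighbors:
$$\sum_{j\sim i}\varphi_{ij}(x_j-x_i)=0\quad(i\in V_I),\qquad x_c=P_c\quad(c\in V_B).\tag{1}$$
This linear system has exactly one solution $x=x(\varphi)$. Indeed, let $h:V\to\mathbb R$ solve the scalar homogeneous system, with $h=0$ on $V_B$. If $h$ has a positive maximum, it is attained at some $i\in V_I$; since $\sum_{j\sim i}\varphi_{ij}(h_j-h_i)=0$ with all $h_j\le h_i$, all neighbors of $i$ have the same value, and so on along a path up to its first vertex in $V_B$, where $h=0$: a contradiction. Negative minima are excluded in the same way, so $h=0$. By Cramer's rule $x(\varphi)$ depends continuously on $\varphi$. We call this argument the *maximum principle*.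

Conversely, every $x\in X$ arises from weights that depend continuously on $x$. For $i\in V_I$ and $j\sim i$ define the **mean value weights**
$$\mu_{ij}=\frac{\tan(\alpha/2)+\tan(\beta/2)}{|x_j-x_i|},\tag{2}$$
where $\alpha,\beta$ are the angles at $x_i$ of the two triangles that contain the edge $ij$. These angles lie in $(0,\pi)$, so $\mu_{ij}>0$. (At the center of a square joined to the four corners, all sectors have angle $\pi/2$ and all four weights are equal.) If $e,e'$ are the unit vectors bounding a sector of angle $\alpha<\pi$, then
$$\int_{\text{sector}}(\cos\omega,\sin\omega)\,d\omega=\tan(\alpha/2)\,(e+e').\tag{3}$$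
To check this put $e=(1,0)$, $e'=(\cos\alpha,\sin\alpha)$. The integral is $(\sin\alpha,1-\cos\alpha)$, and $\tan(\alpha/2)(1+\cos\alpha)=\sin\alpha$, $\tan(\alpha/2)\sin\alpha=1-\cos\alpha$. The sectors at $x_i$ fill the circle once and the integral over the full circle is $0$. In the sum of the right sides of (3), the unit vector towards $x_j$ gets the coefficient $\tan(\alpha/2)+\tan(\beta/2)$, so
$$\sum_{j\sim i}\mu_{ij}(x_j-x_i)=0 .\tag{4}$$

The remaining ingredient is a classical theorem in its weighted form.

**Theorem 1 (Tutte).** Let $\Omega$ be convex, let $T$ have no dividing edges and $V_I\neq\emptyset$. Then $x(\varphi)\in X$ for every $\varphi\in W$.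

The argument of Section 7 proves this too, so nothing depends on which version one has seen.

**Proposition 2 (convex case).** If $\Omega$ is convex and $T$ has no dividing edges, then $X(\Omega,T)$ is contractible.

*Proof.* If $V_I=\emptyset$, then $T$ is a single triangle (Lemma 4(i) below) and $X$ is a point. Otherwise let $\Phi:W\to X$, $\Phi(\varphi)=x(\varphi)$, which is well defined by Theorem 1 and continuous, and let $s:X\to W$, $s(x)=\mu$. By (4) and uniqueness in (1), $\Phi(s(x))=x$. Since $W\ne\emptyset$, also $X\neq\emptyset$; fix $x^0\in X$. As $W$ is convex,
$$H(x,\tau)=\Phi\big((1-\tau)s(x)+\tau s(x^0)\big)$$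
is a homotopy in $X$ from $\mathrm{id}_X$ to the constant map $x^0$. $\square$

The pattern is this: a convex parameter space $C$, a continuous $\Phi:C\to X$, and a continuous $s:X\to C$ with $\Phi\circ s=\mathrm{id}$. What survives when $\Omega$ is not convex?

## 2. A polygon with one dent

**Definition.** A *reflex vertex* of $\Omega$ is a vertex with interior angle greater than $\pi$. The *kernel* of $\Omega$ is the set of points that see every point of $\Omega$ along a segment contained in $\Omega$. $\Omega$ is *star-shaped* if the kernel is nonempty, and *strictly star-shaped* if the kernel has nonempty interior.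

**The dart.** Our running example has vertices
$$P_v=(0,0),\quad P_a=(2,-1),\quad P_c=(0,2),\quad P_b=(-2,-1)$$
in counterclockwise order. Only $v$ is reflex. With one interior vertex $z=(z_1,z_2)$ joined to all four, the half-plane description of Section 1 gives
$$X=\{\,|z_1|<2z_2,\ \ 3|z_1|+2z_2<4\,\}.$$
Every point of this open set sees all of $\Omega$, since the segments from it sweep out the four triangles. So the dart is strictly star-shaped.

Some restriction on $\Omega$ is necessary. Luo's theorem says that for every $n>0$ there is a triangulated polygon $(\Omega,T)$ with $\pi_nX(\Omega,T)\neq0$. On the other side, the theorem of Bing and Starbird says that if $\Omega$ is strictly star-shaped and $T$ has no dividing edges, then $X(\Omega,T)$ is nonempty and path-connected. A conjecture in "Geodesic Triangulations Of A" (https://baolam.io/Thesis.pdf) asks for more in a special case: if $(\Omega,T)$ is a triangulated star-shaped polygon with one reflex vertex and no dividing edges, then $X(\Omega,T)$ is contractible. Here "star-shaped" means strictly star-shaped and "one" means exactly one. The conjecture is true.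

**Theorem A.** If $\Omega$ has exactly one reflex vertex $v$ and $T$ has no dividing edges, then $X(\Omega,T)$ is contractible.

Theorem A does not mention star-shapedness, because this is automatic.

**Lemma 3.** A polygon with exactly one reflex vertex is strictly star-shaped.

*Proof.* Let $v$ be the reflex vertex, $\theta\in(\pi,2\pi)$ its interior angle, and $a,b$ its boundary neighbors. Take $p\neq P_v$ close to $P_v$ in the open cone $P_v-\{\sigma(P_a-P_v)+\tau(P_b-P_v):\sigma,\tau>0\}$. Measure angles at $P_v$ through the interior, from one of the two boundary directions (angle $0$) to the other (angle $\theta$). The opposites of the two directions are at angles $\pi$ and $\theta-\pi$, so the ray through $p$ is at an angle $\psi\in(\theta-\pi,\pi)$. It divides $\theta$ into $\psi<\pi$ and $\theta-\psi<\pi$. Follow this ray to its first hitting point $q$ of $\partial\Omega$; near $P_v$ the region $\Omega$ is just the sector of angle $\theta$, so $q$ lies beyond $p$ if $p$ is close enough to $P_v$. Cut $\Omega$ along the segment from $P_v$ to $q$. The interior angle of $\Omega$ at $q$ is at most $\pi$, so the two resulting simple polygons have all angles $\le\pi$ and are convex. Both contain $p$. Hence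 $p$ sees all of $\Omega$, and such $p$ fill a nonempty open set. $\square$

Bing–Starbird therefore applies under the hypotheses of Theorem A. We shall use it only for $X\neq\emptyset$. From now on $v$ is the reflex vertex, $\theta\in(\pi,2\pi)$ its interior angle, and $a,b$ are its boundary neighbors in $T$.

**Where the convex argument breaks.** The weights (2), equation (4) and the solvability of (1) are not affected by the dent. Theorem 1 is. In the dart, equal weights at $z$ give $z=\frac14(P_v+P_a+P_b+P_c)=(0,0)=P_v$, which collapses the triangle $vaz$. The weights $1,2,2,1$ on $v,a,b,c$ give $z=(0,-\frac13)$, outside $\Omega$. So $W$ is too large. We must cut it down to weights that land in $X$, and the smaller set should again be convex.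

## 3. Equilibrium at the reflex vertex

There is a condition that every $x\in X$ satisfies. At $v$ the triangles have angles in $(0,\pi)$ with sum $\theta$, and the *exterior* sector, between $vb$ and $va$, has angle $2\pi-\theta$. Since $v$ is reflex, $2\pi-\theta<\pi$. So all sectors around $P_v$, including the exterior one, have angles in $(0,\pi)$ and fill the circle. Define $\mu_{vj}$ for $j\sim v$ by (2), with $\alpha,\beta$ the angles of the two sectors adjacent to the edge $vj$. Then $\mu_{vj}>0$ is continuous in $x$, and the derivation of (4) applies word for word at $i=v$. In the dart with $z=(0,1)$ the two triangle sectors have $\tan(\alpha/2)=g=\frac{1+\sqrt5}2$ and the exterior sector has half-angle tangent $2$, so $\mu_{vz}=2g$ and $\mu_{va}=\mu_{vb}=(g+2)/\sqrt5=g$. Indeed $g(2,-1)+g(-2,-1)+2g(0,1)=0$.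

So the reflex vertex, although it is pinned, is a positive weighted average of its neighbors. This suggests including weights $\varphi_{vj}$ at $v$, letting $x(\varphi)$ be determined by (1) as before, and requiring in addition
$$\sum_{j\sim v}\varphi_{vj}\,(x_j(\varphi)-P_v)=0.\tag{5}$$

Let $D$ be the set of positive weights satisfying (5). Is $D$ convex? The positions $x_j(\varphi)$ are rational functions of $\varphi$, so (5) is not linear, and already in the dart $D$ is not convex. Take
$$(\varphi_{zv},\varphi_{za},\varphi_{zb},\varphi_{zc})=(1,1,1,5),\quad(\varphi_{va},\varphi_{vb},\varphi_{vz})=(1,1,2),\qquad z=(0,1),$$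
$$(\varphi'_{zv},\varphi'_{za},\varphi'_{zb},\varphi'_{zc})=(3,1,1,3),\quad(\varphi'_{va},\varphi'_{vb},\varphi'_{vz})=(1,1,4),\qquad z'=(0,\tfrac12).$$
In both cases the $z$-weights sum to $8$, and the second coordinates $\frac{-1-1+10}{8}=1$ and $\frac{-1-1+6}8=\frac12$ confirm the positions. Equation (5) reads $-1-1+2\cdot1=0$ and $-1-1+4\cdot\frac12=0$. The average of the two has $z$-weights $(2,1,1,4)$, position $(0,\frac34)$, and weights $(1,1,3)$ at $v$, so the left side of (5) has second coordinate $-2+3\cdot\frac34=\frac14\neq0$.

The example also shows what went wrong. Let $m,m'$ be the sums of the $z$-weights of two elements of $D$. After averaging, $z$ moves to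
$$\frac{mz+m'z'}{m+m'},\qquad\text{whereas (5) asks for}\qquad\frac{\varphi_{vz}z+\varphi'_{vz}z'}{\varphi_{vz}+\varphi'_{vz}},$$
because adding the two equations (5) gives $(\varphi_{va}+\varphi_{va}')P_a+(\varphi_{vb}+\varphi'_{vb})P_b=-(\varphi_{vz}z+\varphi'_{vz}z')$. For $z\ne z'$ the two agree exactly if $m:m'=\varphi_{vz}:\varphi'_{vz}$. But we may rescale all weights at $z$ by a common factor without moving $z$. So normalize: **make the total weight leaving $z$ equal to the total weight entering $z$**, that is, $m=\varphi_{vz}$. In the example the normalized $z$-weights are $\frac14(1,1,1,5)$ and $\frac12(3,1,1,3)$. Their average is $(\frac78,\frac38,\frac38,\frac{11}8)$, of sum $3=\varphi_{vz}$, the position is $(0,\frac{22/8-6/8}{3})=(0,\frac23)$, and (5) reads $-2+3\cdot\frac23=0$.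

## 4. Conservation of flow makes the condition linear

Put $U=V_I\cup\{v\}$ and $\vec E=\{(i,j):i\in U,\ j\in V,\ i\sim j\}$. Read $\varphi\in(0,\infty)^{\vec E}$ as a flow along directed edges, with
$$\mathrm{out}_i=\sum_{j\sim i}\varphi_{ij}\ (i\in U),\qquad \mathrm{in}_j=\sum_{k\in U,\ k\sim j}\varphi_{kj}\ (j\in V).$$
Let $C$ be the set of $\varphi\in(0,\infty)^{\vec E}$ with
$$\mathrm{out}_i=\mathrm{in}_i\qquad(i\in V_I),\tag{6}$$
$$\sum_{c\in V_B}\mathrm{in}_c\,(P_c-P_v)=0\in\mathbb R^2.\tag{7}$$
Both conditions are linear in $\varphi$, with constant coefficients, so $C$ is convex. In the dart they read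
$$\varphi_{zv}+\varphi_{za}+\varphi_{zb}+\varphi_{zc}=\varphi_{vz},\qquad (\varphi_{va}+\varphi_{za})P_a+(\varphi_{vb}+\varphi_{zb})P_b+\varphi_{zc}P_c=0 .$$

**Step 1. The unknown positions cancel.** This step shows that, for conserved flows, the position-free condition (7) is the equilibrium at $v$. Claim: if (6) holds, then for *any* positions $x_i$ of the interior vertices, with $x_c=P_c$ on $V_B$,
$$\sum_{i\in U}\sum_{j\sim i}\varphi_{ij}(x_j-x_i)=\sum_{c\in V_B}\mathrm{in}_c\,(P_c-P_v).\tag{8}$$
Collect the coefficient of each position. The left side is
$$\sum_{j\in V}\mathrm{in}_j\,x_j-\sum_{i\in U}\mathrm{out}_i\,x_i .$$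
By (6) the terms with $i\in V_I$ cancel, leaving $\sum_{c\in V_B}\mathrm{in}_cP_c-\mathrm{out}_vP_v$. Every $\varphi_{ij}$ is counted once as leaving and once as entering, so $\sum_{i\in U}\mathrm{out}_i=\sum_{j\in V}\mathrm{in}_j$, and subtracting (6) gives $\mathrm{out}_v=\sum_{c\in V_B}\mathrm{in}_c$. This is (8).

**Step 2. Equilibrium at $v$ for $\varphi\in C$.** For $\varphi\in(0,\infty)^{\vec E}$ let $x(\varphi)$ be the solution of (1), which uses only the weights at interior vertices; it is unique and continuous in $\varphi$. If $\varphi\in C$ and $x=x(\varphi)$, then on the left of (8) the terms with $i\in V_I$ vanish by (1), and the right side vanishes by (7). What is left is exactly (5).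

This is the place where a single reflex vertex is used. If two reflex vertices were added to $V_I$ to form $U$, the same cancellation would control only the sum of their two residual vectors.

The plan is now that of the convex case with $C$ in place of $W$: build $s:X\to C$ with $x(s(x))=x$ (Section 5), and prove $x(\varphi)\in X$ for all $\varphi\in C$ (Sections 6 and 7).

## 5. From a triangulation to a conserved flow

We first need connectivity facts about $T$.

**Lemma 4.** Let $T$ have no dividing edges.

(i) If some triangle of $T$ has all its vertices in $V_B$, then $T$ is a single triangle and so is $\Omega$. In particular, if $V_I\ne\emptyset$, or if $\Omega$ has a reflex vertex, then every triangle has an interior vertex, $V_I\neq\emptyset$, and every boundary vertex has an interior neighbor.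

Assume $V_I\neq\emptyset$. Then:

(ii) The subgraph induced on $V_I$ is connected.

(iii) For every $N\subset V$ with $|N|\le2$, the subgraph induced on $V\setminus N$ is connected.

*Proof.* (i) Let $t$ have all vertices in $V_B$. Its three edges are boundary edges, since there are no dividing edges. They form a closed cycle in the cycle $\partial T$, hence all of it, so $\Omega$ is a triangle. Each boundary edge lies in only one triangle, so no triangle shares an edge with $t$. Any two triangles of a triangulated disk are joined by a chain of triangles sharing edges, so $T=\{t\}$ and $V_I=\emptyset$. A polygon with a reflex vertex is not a triangle. Finally, a boundary vertex $c$ lies on a boundary edge; the third vertex of the triangle on that edge is interior and adjacent to $c$.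

For (ii) and (iii), let $\hat T$ be $T$ together with the cone, with apex $o$, over $\partial T$: a simplicial $2$-sphere with vertex set $\hat V=V\cup\{o\}$. For $S\subset\hat V$ let $\hat T[S]$ be the full subcomplex on $S$, consisting of all simplices with vertices in $S$. A point of $|\hat T|\setminus|\hat T[S]|$ has positive total barycentric weight on $\hat V\setminus S$. Decreasing its weights on $S$ linearly to $0$ and renormalizing keeps it in the same closed simplex, so
$$|\hat T|\setminus|\hat T[S]|\ \text{ deformation retracts onto }\ |\hat T[\hat V\setminus S]|.$$
Alexander duality says $\tilde H_0(S^2\setminus K)\cong\tilde H^1(K)$ for a nonempty proper subcomplex $K$. Hence $\hat T[\hat V\setminus S]$, and so its $1$-skeleton, is connected as soon as $H^1(\hat T[S])=0$. In both uses below $o\in S$, so this $1$-skeleton is the subgraph of $T$ induced on $V\setminus S$.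

(ii) Take $S=V_B\cup\{o\}$. By (i) and the absence of dividing edges, the full subcomplex of $T$ on $V_B$ is $\partial T$. So $\hat T[S]$ is the cone over $\partial T$, which is contractible.

(iii) Take $S=N\cup\{o\}$; it is not all of $\hat V$, since $|V|\geq4$. A complex on at most three vertices has $H^1\ne0$ only if it is the boundary of a triangle without its face. If $N=\{p,q\}$ and $o,p,q$ are pairwise adjacent, then $p,q\in V_B$, so $pq$ is a boundary edge and $opq$ is a face of $\hat T$. So $H^1(\hat T[S])=0$. $\square$

**Proposition 5.** There is a continuous map $s:X\to C$ with $x(s(x))=x$ for all $x\in X$.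

*Proof.* Let $x\in X$, and let $\mu_{ij}>0$, $(i,j)\in\vec E$, be its mean value weights, including those at $v$ from Section 3. Equation (4) holds for all $i\in U$.

**Step 1. Set up the rescaling.** The aim is to multiply the weights at each vertex by a factor so that (6) holds; as in the dart, this moves nothing. Let $m_i=\sum_{j\sim i}\mu_{ij}$, put $n_v=1$, and read $\mu_{ki}$ as $0$ if $k\not\sim i$. For weights $n_i\mu_{ij}$, condition (6) reads
$$m_in_i-\sum_{k\in V_I}n_k\mu_{ki}=\mu_{vi}\qquad(i\in V_I).\tag{9}$$

**Step 2. Solve it.** The matrix of (9) is $M^{\top}$, where $M_{ki}=m_k\delta_{ki}-\mu_{ki}$ for $k,i\in V_I$. If $Mu=0$ and $u$ is extended by $0$ to $V_B$, then $\sum_{j\sim k}\mu_{kj}(u_k-u_j)=0$ for $k\in V_I$, so $u=0$ by the maximum principle of Section 1. So $M$ is invertible, $n$ exists, is unique and continuous in $x$, and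
$$n_i=\sum_{k\in V_I}\mu_{vk}\,(M^{-1})_{ki}.$$

**Step 3. All entries of $M^{-1}$ are positive.** We need this to get positive factors. Let $u$ be the $i$-th column of $M^{-1}$, extended by $0$ to $V_B$:
$$\sum_{j\sim k}\mu_{kj}(u_k-u_j)=\delta_{ki}\qquad(k\in V_I).\tag{10}$$
Suppose $\min_{V_I}u\le0$, attained at $k$. Then $u_k\le u_j$ for all $j\sim k$, also for $j\in V_B$, where $u_j=0$. So the left side of (10) is $\le0$. Hence it is $0$, $k\neq i$, and all neighbors of $k$ have the value $u_k$. Repeat this along a path in $V_I$ from $k$ to $i$, which exists by Lemma 4(ii): the minimum is also attained at $i$. There the left side of (10) is $\le0$ but must equal $1$, a contradiction.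

**Step 4. Check that the result lies in $C$.** By Lemma 4(i), $v$ has an interior neighbor $k$, so $\mu_{vk}>0$ for some $k\in V_I$ and all $n_i>0$. Put $s(x)_{ij}=n_i\mu_{ij}$ for $(i,j)\in\vec E$. These are positive and continuous in $x$, and (6) is (9). By (4) at every $i\in U$, the left side of (8) vanishes for the given $x$; hence so does the right side, which is (7). So $s(x)\in C$. By (4) at the interior vertices, $x$ solves (1) for the weights $s(x)$, so $x(s(x))=x$ by uniqueness. $\square$

## 6. Positive areas suffice

**Lemma 6.** $X=\{x\in(\mathbb R^2)^{V_I}:A_t(x)>0\text{ for all }t\}$. In particular $X$ is open.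

*Proof.* **Step 1. Points of $X$ have positive areas.** Let $x\in X$. Image triangles sharing an edge lie on opposite sides of it, so their signed areas have the same sign. Chains of triangles connect all of $T$, so all $A_t(x)$ have the same sign. In their sum interior edges cancel, so it is the area enclosed by the counterclockwise curve $\partial\Omega$, which is positive. So all $A_t(x)>0$.

**Step 2. Positive areas: a generic point is covered the right number of times.** Conversely let all $A_t(x)>0$. Call $y$ *generic* if it is not on $\partial\Omega$ and not on the image of an edge. For generic $y$, the winding number of $x|_{\partial t}$ about $y$ is $1$ if $y$ is inside the image of $t$ and $0$ otherwise, because $A_t(x)>0$. Sum over $t$: interior edges are traversed twice, in opposite directions, and cancel. So the number of preimages of $y$ is the winding number of $\partial\Omega$ about $y$, which is $1$ if $y\in\Omega$ and $0$ otherwise.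

**Step 3. The image is $\Omega$.** Each image triangle is nondegenerate, so it is the closure of its generic points, which lie in $\Omega$ by Step 2. So $x(|T|)\subset\Omega$. Generic points are dense in $\Omega$, each is in the image, and $x(|T|)$ is compact. So $x(|T|)=\Omega$.

**Step 4. $x$ is open at every point of $|T|\setminus\partial|T|$.** That is, neighborhoods map onto neighborhoods of the image point; we need this for injectivity. Inside triangles it is clear. On an open interior edge it holds because the two adjacent image triangles, being both positively oriented, lie on opposite sides. At an interior vertex the successive image triangles are positively oriented and their angles sum to $2\pi k$ with $k\ge1$, so they cover a neighborhood.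

**Step 5. Injectivity.** If $p\ne q$ are interior points of $|T|$ with the same image, disjoint neighborhoods of $p$ and $q$ both cover a neighborhood of that image, so some generic point has two preimages, contradicting Step 2. If $p\in\partial|T|$, $q$ is an interior point and $x(q)=x(p)\in\partial\Omega$, then a neighborhood of $q$ covers points outside $\Omega$, contradicting Step 3. On $\partial|T|$ the map is the given homeomorphism onto $\partial\Omega$. So $x$ is an embedding with image $\Omega$, that is, $x\in X$.

The $A_t$ are polynomials in $x$, so $X$ is open. $\square$

## 7. Limits in equilibrium do not collapse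

We now replace Theorem 1. Let $G=\{\varphi\in C:x(\varphi)\in X\}$. It is open in $C$ by Lemma 6, and nonempty by Bing–Starbird and Proposition 5. Since $C$ is connected, $G=C$ follows once $G$ is closed in $C$. The next proposition isolates what closedness needs. It is stated so as to cover the convex case as well.

**Proposition 7.** Let $T$ have no dividing edges and $V_I\neq\emptyset$. Let $R$ be the set of reflex vertices of $\Omega$, $|R|\le1$, and $U=V_I\cup R$. Let $x_n\in X$ converge to $x\in(\mathbb R^2)^{V_I}$, and suppose there are numbers $\varphi_{wj}>0$ with
$$\sum_{j\sim w}\varphi_{wj}(x_j-x_w)=0\qquad\text{for every }w\in U.\tag{11}$$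
Then $x\in X$.

*Proof.* By Lemma 6, $A_t(x_n)>0$, so $A_t(x)\ge0$ for all $t$, and it suffices to show that no $A_t(x)$ is $0$. Suppose $A_{t_0}(x)=0$ for $t_0=pqr$.

**Step 1. Notation along the collapsed line.** Choose coordinates so that $x_p,x_q,x_r$ lie on $\{y=0\}$. Let $f(w)$ be the $y$-coordinate of $x_w$, let $e=(0,1)$, and let $V_0=\{w\in V:f(w)=0\}$, which contains $p,q,r$. We want to show that the collapse spreads to all of $V$, and the vertices that can stop it are those attached to something both above and below the line. For $w\in V_B\setminus R$ let $K_w$ be the tangent cone of $\Omega$ at $P_w$. It is closed and, because the angle at $w$ is $\le\pi$, convex; near $P_w$ we have $\Omega=P_w+K_w$. (At a vertex in the relative interior of a side, $K_w$ is a half-plane.)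

Say that $w\in V_0$ has an *up-barrier* if some neighbor of $w$ has $f>0$, or if $w\in V_B\setminus R$ and $e\notin K_w$. Say that it has a *down-barrier* if some neighbor has $f<0$, or if $w\in V_B\setminus R$ and $-e\notin K_w$. Call $w\in V_0$ a *barrier vertex* if it has both. For example, if the line $\{y=0\}$ passes through an upper left corner $w$ of a square with sides parallel to the axes, then $e\notin K_w$, so $w$ has an up-barrier, and the corner below it is a neighbor with $f<0$ (if no vertex lies between), so $w$ has a down-barrier.

**Step 2 (Claim 1). If $w\in V_0$ is not a barrier vertex, all its neighbors lie in $V_0$.** This is how the collapse spreads. By symmetry assume $w$ has no up-barrier. Then all neighbors have $f\le0$.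

If $w\in U$, the $y$-component of (11) is $\sum_{j\sim w}\varphi_{wj}f(j)=0$ with all terms $\le0$, so $f=0$ at all neighbors. For a reflex vertex this is where equilibrium replaces the missing convexity.

If $w\in V_B\setminus R$, then $e\in K_w$, as there is no up-barrier. Suppose first that the angle at $w$ is $<\pi$. Then $K_w$ is generated by the directions to the two boundary neighbors, which have $f\le0$, so $K_w\subset\{y\le0\}$, contradicting $e\in K_w$. So the angle is $\pi$. The two boundary neighbors lie in opposite directions from $P_w$ and both have $f\le 0$, so both have $f=0$. Thus $K_w$ is a half-plane bounded by $\{y=0\}$, and $e\in K_w$ gives $K_w=\{y\ge0\}$. For each $n$ and each $j\sim w$, the edge $wj$ is mapped by $x_n$ to a segment in $\Omega$ starting at $P_w$, so the difference between the position of $j$ under $x_n$ and $P_w$ lies in $K_w$. In the limit $f(j)\ge0$, hence $f(j)=0$.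

**Step 3 (Claim 2). There are no three distinct barrier vertices $w_1,w_2,w_3$ such that each pair $w_k,w_l$ is joined by an edge path of $T$ with all vertices in $V_0$ that avoids the third.** The idea is that in the embedded picture $x_n$ each $w_k$ carries a fence crossing a thin horizontal strip, and a path in the strip between the two outer fences would have to cross the middle one. Suppose such $w_1,w_2,w_3$ exist.

*Thin strip.* If $w_k$ has no neighbor with $f>0$ (resp. $f<0$), then $w_k\in V_B\setminus R$ and $e\notin K_{w_k}$ (resp. $-e\notin K_{w_k}$), so a short vertical segment going up (resp. down) from $P_{w_k}$ meets $\Omega$ only at $P_{w_k}$. Call it an exterior segment. Choose $\delta>0$ such that $|f(w)|\ge2\delta$ whenever $f(w)\neq0$, and such that the exterior segments, where needed, may be taken of length $2\delta$. Fix $n$ so large that all $y$-coordinates under $x_n$ differ from $f$ by less than $\delta/2$. Under $x_n$, vertices of $V_0$ then have $|y|<\delta/2$, all other vertices have $|y|>\delta$, and boundary vertices in $V_0$ have $y=0$ exactly.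

*Fences.* Let $\gamma_k$ be the union of an upper and a lower part. The upper part is the $x_n$-image of an edge $w_kw_k^+$ with $f(w_k^+)>0$ if there is such a neighbor, and otherwise the exterior segment going up from $P_{w_k}$, of length $2\delta$. The lower part is defined in the same way with $w_k^-$, $f(w_k^-)<0$. Both parts start at $x_n(w_k)$, are strictly monotone in $y$, and leave the strip $\{|y|\le\delta\}$ at the top, respectively the bottom. So $\gamma_k\cap\{|y|\le\delta\}$ is a graph $\{(g_k(y),y):|y|\le\delta\}$ with $g_k$ continuous.

*The fences are disjoint in the strip.* Let $k\neq l$.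

- Edge and edge: two edges of an embedding meet only in a common vertex. As $w_k\neq w_l$ lie in $V_0$ and $w_k^\pm,w_l^\pm\notin V_0$, a common vertex is one of $w_k^\pm$ that equals one of $w_l^\pm$, and it has $|y|>\delta$.
- Exterior segment and edge: an exterior segment at $w_k$ meets $\Omega$ only at $P_{w_k}$. This point is not on an edge $w_lw_l^\pm$, because $w_k$ is not an endpoint of it.
- Exterior segment and exterior segment: then $w_k,w_l\in V_B$, and $P_{w_k}\neq P_{w_l}$ both have $y=0$, so the segments lie on distinct vertical lines.

So the three continuous functions $g_k$ are nowhere equal on $[-\delta,\delta]$, and after relabeling $g_1<g_2<g_3$.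

*The crossing.* Take a path in $V_0$ from $w_1$ to $w_3$ avoiding $w_2$. Its $x_n$-image lies in $\{|y|<\delta\}$, starts on the graph of $g_1$ and ends on the graph of $g_3$. Along it the function (horizontal coordinate) $-\,g_2(y)$ goes from negative to positive, so by the intermediate value theorem the path meets $\gamma_2$. But the edges of the path have all vertices in $V_0\setminus\{w_2\}$, so they share no vertex with the edges $w_2w_2^\pm$ and do not meet them. They lie in $\Omega$ and do not contain $x_n(w_2)$, so they do not meet exterior segments at $w_2$ either. This is a contradiction.

**Step 4. The collapse would spread everywhere.** We combine the claims with Lemma 4(iii). If $p,q,r$ are all barrier vertices, the three edges of $t_0$ are paths as in Claim 2, a contradiction. Otherwise some vertex of $t_0$ is not a barrier vertex. In the subgraph induced on the non-barrier vertices of $V_0$, let $Z$ be the connected component of that vertex, and let $N(Z)$ be the set of vertices outside $Z$ adjacent to $Z$. By Claim 1, $N(Z)\subset V_0$; by maximality of $Z$, all vertices of $N(Z)$ are barrier vertices. Any two of them are joined by a path with all intermediate vertices in $Z\subset V_0$,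 which avoids every other barrier vertex. So Claim 2 gives $|N(Z)|\le2$. By Lemma 4(iii), $V\setminus N(Z)$ induces a connected graph. It contains the nonempty set $Z$, from which no edge leads to $V\setminus(Z\cup N(Z))$. Hence $V=Z\cup N(Z)\subset V_0$. Then all vertices of $\Omega$ lie on the line $\{y=0\}$, which is impossible for a polygon. $\square$

**Corollary 8.** In the situation of Theorem A, $x(\varphi)\in X$ for every $\varphi\in C$.

*Proof.* Here $R=\{v\}$ and $V_I\ne\emptyset$ by Lemma 4(i). The set $G=\{\varphi\in C:x(\varphi)\in X\}$ is open in $C$, because $x(\cdot)$ is continuous and $X$ is open. It is nonempty: $\Omega$ is strictly star-shaped by Lemma 3, so $X\neq\emptyset$ by Bing–Starbird, and $s(x)\in G$ for $x\in X$ by Proposition 5. It is closed in $C$: let $\varphi_n\in G$ converge to $\varphi\in C$. Then $x_n=x(\varphi_n)\in X$ converges to $x=x(\varphi)$, and (11) holds at $w\in V_I$ by (1) and at $w=v$ by (5), since $\varphi\in C$. By Proposition 7, $x\in X$. As $C$ is convex, hence connected, $G=C$. $\square$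

**Theorem 1 again.** For convex $\Omega$ take $R=\emptyset$, $U=V_I$, and $W$ in place of $C$. The set $\{\varphi\in W:x(\varphi)\in X\}$ is open by Lemma 6. It is nonempty because a convex polygon is strictly star-shaped, so $X\neq\emptyset$ by Bing–Starbird, and the mean value weights of a point of $X$ belong to the set. It is closed in $W$ by Proposition 7, since (11) is (1). So it is all of $W$, which completes the proof of Proposition 2 as well.

## 8. Contracting $X$ along straight lines of flows

*Proof of Theorem A.* By Corollary 8 the map $\Phi:C\to X$, $\Phi(\varphi)=x(\varphi)$, is well defined, and it is continuous. By Proposition 5 there is a continuous $s:X\to C$ with $\Phi\circ s=\mathrm{id}_X$. Fix $x^0\in X$, which is nonempty by Bing–Starbird and Lemma 3. Since $C$ is convex, the point $(1-\tau)s(x)+\tau s(x^0)$ lies in $C$ for all $x\in X$ and $\tau\in[0,1]$, and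
$$H(x,\tau)=\Phi\big((1-\tau)\,s(x)+\tau\,s(x^0)\big)$$
is a continuous map $X\times[0,1]\to X$ with $H(\cdot,0)=\Phi\circ s=\mathrm{id}_X$ and $H(\cdot,1)\equiv\Phi(s(x^0))=x^0$. Hence $X(\Omega,T)$ is contractible, and the conjecture of Section 2 holds. $\blacksquare$
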